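# Free immersions of tori in the smallest possible dimension

## Free maps, osculating spaces, third derivatives

Write
$$s_n=\frac{n(n+1)}2,\qquad N_n=s_n+n=\frac{n(n+3)}2 ,\qquad\text{so that}\qquad N_{m+1}=N_m+m+2 .$$
Subscripts $i,j,k$ denote partial derivatives.

**Definition 1 (free map).** A $C^\infty$ map $f\colon X^n\to\mathbb R^q$ from a smooth $n$-manifold is *free* if at every $x\in X$, in some local coordinates around $x$, the $N_n$ vectors
$$f_i\ (1\le i\le n),\qquad f_{ij}\ (1\le i\le j\le n)$$
are linearly independent in $\mathbb R^q$.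

The choice of coordinates does not matter, and one may even use a frame. Let $X_1,\dots,X_n$ be vector fields forming a frame near $x$, with $X_i=\sum_p a_i^p\partial_p$. Then $X_if=\sum_p a_i^pf_p$ and
$$X_iX_jf=\sum_{p,r}a_i^pa_j^r\,f_{pr}+(\text{a combination of the } f_p).$$
The matrix $(a_i^p)$ is invertible, and so is the map it induces on symmetric tensors of degree two. Hence the $N_n$ vectors $X_if$, $X_iX_jf$ $(i\le j)$ have the same span as the $N_n$ vectors $f_i,f_{ij}$, and one family is independent exactly when the other is. (Exchanging $X_iX_j$ and $X_jX_i$ only adds first derivatives.) Coordinate fields of another chart are a special case.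

A free map is an immersion, since its first derivatives are independent. Freeness needs $q\ge N_n$. It is an open condition in the $C^2$ topology when $X$ is compact, because it says that some $N_n\times N_n$ minor of the matrix of derivatives is nonzero at each point.

*Examples.* The map $\mathbb R^n\to\mathbb R^{N_n}$, $x\mapsto\big(x_i,\ x_ix_j\big)_{i\le j}$, is free: modulo first derivatives, its second derivatives are nonzero multiples of distinct coordinate vectors, and its first derivatives project onto a basis of the first $n$ coordinates. So $N_n$ is the smallest dimension allowed locally. For $n=1$, freeness means that $f'$ and $f''$ are independent, so a free curve in $\mathbb R^2$ is a curve with nowhere vanishing curvature. On the other hand, a map of the form $(x,y)\mapsto(a(x),b(y))$ is never free, because its mixed derivative vanishes.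

**Definition 2 (osculating space, third derivative modulo it).** Let $g\colon M^m\to\mathbb R^q$ be free. Its *osculating space* $O_x\subset\mathbb R^q$ is the span of all first and second derivatives of $g$ at $x$; it has dimension $N_m$. Put $B_x=\mathbb R^q/O_x$. The *third derivative modulo $O_x$* is the symmetric trilinear map $C\colon T_xM\times T_xM\times T_xM\to B_x$ given in coordinates by $C(\partial_i,\partial_j,\partial_k)=g_{ijk}\bmod O_x$.

It is well defined, since changing coordinates or working in a frame alters third derivatives, apart from the tensorial term, only by derivatives of order at most two. In particular $X_kX_iX_jg\equiv C(X_i,X_j,X_k)\bmod O_x$.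

*Example.* Let $g=(g^0,h)\colon S^1\to\mathbb R^2\times\mathbb R^2$ with $g^0(x)=(\cos x,\sin x)$ and $h(x)=\frac18(\cos2x,\sin2x)$. It is free because $g^0$ is. Since $g^0_{xxx}=-g^0_x$,
$$g_{xxx}+g_x=(0,\;h_{xxx}+h_x)=\Big(0,\ \tfrac34(\sin2x,-\cos2x)\Big),$$
and $O_x$ meets $0\times\mathbb R^2$ only in $0$. So the third derivative modulo $O_x$ is nowhere zero here. With $h=0$ it would vanish identically.

**The problem.** Do the $n$-tori $T^n=\mathbb R^n/\mathbb Z^n$ admit free immersions into $\mathbb R^{s_n+n}$ for $n\ge2$? No condition on the induced metric is imposed. The problem appears in "Geometric, Algebraic, and Analytic Descendants of Nash Isometric Embedding Theorems", where it is presented as an open question. We shall prove that the answer is yes.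

> **Theorem 1.** For every $n\ge2$ there is a free $C^\infty$ map $T^n\to\mathbb R^{N_n}$.

Rescaling coordinates, we write tori as $(\mathbb R/2\pi\mathbb Z)^n$. The proof is an induction on $n$. The case $n=2$ is done by hand, and the step from $T^m$ to $T^{m+1}$ works for $m\ge2$. Corollaries 5 and 6 and Theorem 7 strengthen the result.

## The circle in the plane and the 2-torus in six dimensions

For $n=1$ we have $N_1=2$, and the round circle $x\mapsto(\cos x,\sin x)$ is free.

For $n=2$ we have $N_2=5$. With one dimension to spare there is an easy answer: the map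
$$(x,y)\mapsto(e^{ix},\,e^{iy},\,e^{i(x+y)})\in\mathbb C^3=\mathbb R^6$$
is free. Indeed, multiply the three components by the unit numbers $e^{-ix},e^{-iy},e^{-i(x+y)}$, which is an invertible real linear operation. The first derivatives become $i(1,0,1)$ and $i(0,1,1)$, and the second derivatives $\partial_x^2,\partial_x\partial_y,\partial_y^2$ become $-(1,0,1)$, $-(0,0,1)$, $-(0,1,1)$. The two imaginary vectors are independent, and so are the three real ones, since
$$\det\begin{pmatrix}1&0&1\\0&0&1\\0&1&1\end{pmatrix}=-1 .$$
In $\mathbb R^5$ there is no such room: five vectors must form a basis at every point.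

## Circle-equivariant maps of the 2-torus into five dimensions

**Step 1: an ansatz with one variable.** We keep symmetry under one circle, so that freeness becomes a condition on functions of the other variable. Let
$$f(x,\theta)=\big(e^{2ix}u(\theta),\,e^{ix}v(\theta),\,w(\theta)\big)\in\mathbb C^2\times\mathbb R=\mathbb R^5$$
with $u,v,w$ real, smooth and $2\pi$-periodic. Then $f(x+x_0,\theta)=\rho(x_0)f(x,\theta)$ with $\rho(x_0)$ linear and invertible, so it suffices to check freeness at $x=0$. In the coordinates $(\mathrm{Re}\,z_1,\mathrm{Re}\,z_2,w;\ \mathrm{Im}\,z_1,\mathrm{Im}\,z_2)$, at $x=0$,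
$$f_x=(0,0,0;2u,v),\qquad f_{x\theta}=(0,0,0;2u',v'),$$
$$f_{xx}=(-4u,-v,0;0,0),\qquad f_\theta=(u',v',w';0,0),\qquad f_{\theta\theta}=(u'',v'',w'';0,0).$$
The $5\times5$ determinant is therefore $\pm2(uv'-vu')\Delta$, where
$$\Delta=\det\begin{pmatrix}4u&v&0\\u'&v'&w'\\u''&v''&w''\end{pmatrix}=w''E-w'G,\qquad E=4uv'-vu',\quad G=4uv''-vu''.\tag{1}$$

The two rotation weights must differ. With the same weight $a$ in both places, set $W=uv'-vu'$. The determinant is then a nonzero constant times $W\,(w''W-w'W')$, because $(uv'-vu')'=uv''-vu''$. If $W$ has no zero, then $w''W-w'W'=W^2(w'/W)'$, and the derivative of the periodic function $w'/W$ vanishes somewhere.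

**Step 2: reduction to a first-order inequality.** We choose $u,v$ so that the factor $uv'-vu'$ is automatically nonzero, and rewrite $\Delta$. Put
$$u=\frac{\cos\theta}k,\qquad v=\frac{\sin\theta}k,\qquad w'=\frac H{k^2},$$
with $k>0$ and $H$ smooth and $2\pi$-periodic, and let
$$p=4\cos^2\theta+\sin^2\theta,\qquad q=3\sin\theta\cos\theta,\qquad e=pk-qk'.$$
We have
$$u'=-\frac{\sin\theta}k-\frac{\cos\theta\,k'}{k^2},\qquad v'=\frac{\cos\theta}k-\frac{\sin\theta\,k'}{k^2},$$
so $uv'-vu'=1/k^2$ and
$$E=\frac{4\cos^2\theta+\sin^2\theta}{k^2}-\frac{3\sin\theta\cos\theta\,k'}{k^3}=\frac{e}{k^3}.$$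
Next,
$$v''=-\frac{\sin\theta}k-\frac{2\cos\theta\,k'}{k^2}+\sin\theta\Big(\frac1k\Big)'',\qquad u''=-\frac{\cos\theta}k+\frac{2\sin\theta\,k'}{k^2}+\cos\theta\Big(\frac1k\Big)'',$$
and $(1/k)''=-k''/k^2+2k'^2/k^3$. Hence
$$G=-\frac q{k^2}-\frac{2pk'}{k^3}+\frac qk\Big(-\frac{k''}{k^2}+\frac{2k'^2}{k^3}\Big)=-\frac{q(k''+k)}{k^3}-\frac{2k'e}{k^4}.$$
Finally $w''=H'/k^2-2Hk'/k^3$. Substituting in (1), the terms $\mp2Hk'e/k^6$ cancel and
$$\Delta=\frac{LH}{k^5},\qquad LH:=eH'+QH,\qquad Q:=q(k''+k).\tag{2}$$

So the case $n=2$ follows once we find $2\pi$-periodic functions $k>0$ and $H$ with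
$$LH<0\ \text{ everywhere},\qquad \int_0^{2\pi}\frac H{k^2}\,d\theta=0.\tag{3}$$
The second condition makes $w$ periodic.

**Step 3: why the obvious choice $k=1$ fails.** For $k=1$ we have $e=p\ge1$. In fact (3) has no solution whenever $e\ge0$ everywhere. Suppose there is one. By the integral condition $H$ has a zero. At each zero of $H$ we have $LH=eH'<0$, so $e>0$ and $H'<0$. Thus the zeros are isolated, and $H$ is negative just after a zero and positive just before the next one (possibly the same zero, one period later). The intermediate value theorem gives a further zero between two consecutive ones, a contradiction. The same argument excludes $e\le0$, where all crossings would be upward. The sign of $LH$ is no restriction, since one may replace $H$ by $-H$.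

So $e$ must take both signs. The argument also tells us what to aim for. The function $H$ may cross zero upward only where $e<0$, and downward only where $e>0$. At a zero of $e$ we need $QH<0$. We therefore look for a $k$ such that $e<0$ exactly on one interval $(\theta_1,\theta_2)$, with $Q(\theta_1)>0$ and $Q(\theta_2)<0$. Then $H$ can be negative at $\theta_1$ and positive at $\theta_2$.

## Joining monotone germs

The next fact is used to fill in functions between prescribed germs.

**Lemma 2.** Let $y$ be a smooth function given near the endpoints of $[\alpha,\beta]$, with $y'>0$ (respectively $y'\ge0$) there and $y(\alpha)<y(\beta)$. After shrinking the neighborhoods of the endpoints, $y$ extends to a smooth function on $[\alpha,\beta]$ with $y'>0$ (respectively $y'\ge0$).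

*Proof.* For small $\delta>0$ let $0\le\chi\le1$ be a smooth function on $[\alpha,\beta]$ that equals $1$ at distance at most $\delta/2$ from $\{\alpha,\beta\}$ and $0$ at distance at least $\delta$. Let $\sigma\ge0$ be smooth, positive on $(\alpha+\delta/2,\beta-\delta/2)$ and zero elsewhere on $[\alpha,\beta]$. Put $\Lambda=y(\beta)-y(\alpha)>0$. Since
$$\int_\alpha^\beta\chi y'\le\big(y(\alpha+\delta)-y(\alpha)\big)+\big(y(\beta)-y(\beta-\delta)\big)<\Lambda$$
for $\delta$ small, we may choose $c>0$ such that $\varphi=\chi y'+c\sigma$ has integral $\Lambda$. Then $\varphi=y'$ within $\delta/2$ of the endpoints, $\varphi>0$ (respectively $\ge0$) throughout, and $y(\alpha)+\int_\alpha^\theta\varphi$ is the extension. $\square$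

## A profile $k$ for which $e$ changes sign

**Step 4: variation of constants.** To control the sign of $e=pk-qk'$ we write $k$ as a multiple of a solution of $pY-qY'=0$. On $I=(0,\pi/2)$, where $q>0$, let
$$Y=\sin^{4/3}\theta\,\cos^{-1/3}\theta,\qquad \frac{Y'}Y=\tfrac43\cot\theta+\tfrac13\tan\theta=\frac pq>0 .$$
With $\cot^2=\csc^2-1$ and $\tan^2=\sec^2-1$,
$$\frac{Y''}Y+1=\Big(\frac{Y'}Y\Big)^2+\Big(\frac{Y'}Y\Big)'+1=\tfrac{16}9\cot^2\theta+\tfrac89+\tfrac19\tan^2\theta-\tfrac43\csc^2\theta+\tfrac13\sec^2\theta+1=\tfrac49\csc^2\theta+\tfrac49\sec^2\theta=\frac4{q^2}.$$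
Hence, if $k=\kappa Y$ on $I$,
$$e=p\kappa Y-q\kappa'Y-q\kappa Y'=-qY\kappa',\qquad k''+k=Y\Big(\kappa''+\frac{4\kappa}{q^2}\Big)\ \text{ wherever }\kappa'=0.\tag{4}$$
So $e<0$ where $\kappa$ increases, and the zeros of $e$ are the critical points of $\kappa$. At a local minimum we get $Q>0$. At a sufficiently sharp maximum we get $Q<0$.

**Step 5: choosing $\kappa$.** We want $k=1$ away from a compact part of $I$, that is, $\kappa=\kappa_0:=1/Y$ there. The function $\kappa_0$ is strictly decreasing. Fix $0<\alpha_0<\theta_1<\theta_2<\beta_0<\pi/2$ and constants $c_1,c_2,M>0$ with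
$$c_1<\min(\kappa_0(\alpha_0),c_2),\qquad c_2>\kappa_0(\beta_0),\qquad M>\frac{2c_2}{q(\theta_2)^2}.$$
Prescribe $\kappa=\kappa_0$ to the left of and near $\alpha_0$, and to the right of and near $\beta_0$. Prescribe $\kappa=c_1+(\theta-\theta_1)^2$ near $\theta_1$ and $\kappa=c_2-M(\theta-\theta_2)^2$ near $\theta_2$. For small $\delta>0$ apply Lemma 2 to $-\kappa$ on $[\alpha_0,\theta_1-\delta]$, to $\kappa$ on $[\theta_1+\delta,\theta_2-\delta]$ and to $-\kappa$ on $[\theta_2+\delta,\beta_0]$. The derivatives at the ends have the right strict signs, and the inequalities between the values,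
$$\kappa_0(\alpha_0)>c_1+\delta^2,\qquad c_1+\delta^2<c_2-M\delta^2,\qquad c_2-M\delta^2>\kappa_0(\beta_0),$$
hold for small $\delta$. The result is a smooth $\kappa$ with $\kappa'<0$ on $(0,\theta_1)\cup(\theta_2,\pi/2)$ and $\kappa'>0$ on $(\theta_1,\theta_2)$. It is positive, since it is monotone between positive values on the joined intervals.

Put $k=\kappa Y$ on $I$ and $k=1$ elsewhere. Since $k=1$ on $I$ near both ends of $I$, the function $k$ is smooth, positive and $2\pi$-periodic. Where $k\equiv1$ we have $e=p>0$. By (4), on the circle: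

- $e<0$ exactly on $J_-=(\theta_1,\theta_2)$ and $e>0$ exactly on $J_+=(\theta_2,\theta_1+2\pi)$;
- $Q(\theta_1)>0$, because $\kappa''(\theta_1)=2>0$;
- $Q(\theta_2)<0$, because $\kappa''(\theta_2)=-2M<-4\kappa(\theta_2)/q(\theta_2)^2$.

## The height function $w$, and the end of the case $n=2$

**Step 6: turning $LH<0$ into monotonicity.** On each of the open intervals $J_\pm$ we have $e\neq0$, so there is a solution $g>0$ of $eg'+Qg=0$. Writing $H=gy$ there,
$$LH=(eg'+Qg)y+e\,g\,y'=e\,g\,y'.$$
So $LH<0$ means $y'>0$ on $J_-$ and $y'<0$ on $J_+$, and similarly for $\le$.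

**Step 7: an $H$ with $LH<0$.** Let $U_1\ni\theta_1$ and $U_2\ni\theta_2$ be small intervals with $Q>0$ on $U_1$ and $Q<0$ on $U_2$. Set $H=-1$ on $U_1$ and $H=1$ on $U_2$. There $LH=QH<0$. On $J_-$, the function $y=H/g$ is negative near the left end and positive near the right end, with $y'>0$ near both. On $J_+$, it is positive near the left end and negative near the right end, with $y'<0$ near both. Apply Lemma 2 to $y$ on $[\theta_1+\delta,\theta_2-\delta]$, and to $-y$ on $[\theta_2+\delta,\theta_1+2\pi-\delta]$, with $\delta$ small. This produces a smooth $2\pi$-periodic $H$ with $LH<0$ everywhere.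

**Step 8: correcting the integral.** We construct two functions with which the integral in (3) can be moved in either direction. The weak form of Lemma 2 gives

- $H^+\ge0$ with $H^+=1$ near $\theta_2$, $H^+=0$ near $\theta_1$ and $LH^+\le0$;
- $H^-\le0$ with $H^-=-1$ near $\theta_1$, $H^-=0$ near $\theta_2$ and $LH^-\le0$.

For $H^+$: on $J_-$ the germ of $y$ is $0$ at the left and positive with $y'>0$ at the right, and on $J_+$ it is positive with $y'<0$ at the left and $0$ at the right. Joining them monotonically keeps $y\ge0$. Near $\theta_2$ we have $LH^+=Q<0$, and near $\theta_1$ we have $LH^+=0$. For $H^-$: on $J_-$ the germ is negative with $y'>0$ at the left and $0$ at the right, and on $J_+$ it is $0$ at the left and negative with $y'<0$ at the right. Monotone joining keeps $y\le0$, and near $\theta_1$ we have $LH^-=-Q<0$.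

Let $\mathcal I(H)=\int_0^{2\pi}H/k^2\,d\theta$. Then $\mathcal I(H^+)>0>\mathcal I(H^-)$, so for some $\nu\ge0$ one of $H+\nu H^+$, $H+\nu H^-$ has $\mathcal I=0$. It still satisfies $L(\cdot)<0$. Thus (3) holds, and Theorem 1 is proved for $n=2$. $\square$

## Thin tubes, and why a flat normal direction is not enough

To pass from $T^m$ to $T^{m+1}=T^m\times S^1$, with $t$ the coordinate on $S^1$, we replace each point of an immersed $T^m$ by a small loop. The following lemma says when this gives a free map.

**Lemma 3.** Let $g\colon T^m\to\mathbb R^{N_{m+1}}$ and $\gamma\colon T^m\times S^1\to\mathbb R^{N_{m+1}}$ be smooth, and suppose that at each $(x,t)$ the $N_m+m+2=N_{m+1}$ vectors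
$$g_i,\quad g_{ij}\ (i\le j),\quad\gamma_t,\quad\gamma_{tt},\quad\gamma_{tk}\ (1\le k\le m)\tag{5}$$
form a basis. Then $f=g+\varepsilon\gamma$ is free for all sufficiently small $\varepsilon>0$.

*Proof.* We have $f_i=g_i+\varepsilon\gamma_i$, $f_{ij}=g_{ij}+\varepsilon\gamma_{ij}$, $f_t=\varepsilon\gamma_t$, $f_{tt}=\varepsilon\gamma_{tt}$, $f_{tk}=\varepsilon\gamma_{tk}$. These are all the first and second derivatives of $f$. If $D_0(x,t)$ is the determinant of (5), their determinant is $\varepsilon^{m+2}(D_0+O(\varepsilon))$, uniformly by compactness, and $|D_0|$ is bounded below. $\square$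

**The first attempt.** Given a free $g^0\colon T^m\to\mathbb R^{N_m}$, the natural first try is $g=(g^0,0)\in\mathbb R^{N_m}\times\mathbb R^{m+2}$ and some $\gamma=(a,c)$. This can never satisfy (5). The vectors $g_i,g_{ij}$ span $\mathbb R^{N_m}\times0$, so (5) requires that $\varphi=c_t\colon T^{m+1}\to\mathbb R^{m+2}$ have $\varphi,\varphi_t,\varphi_1,\dots,\varphi_m$ independent everywhere. Then $\varphi\ne0$, and $\varphi/|\varphi|\colon T^{m+1}\to S^{m+1}$ is an immersion between closed manifolds of equal dimension, hence a covering map. But $S^{m+1}$ is simply connected, so the covering would be a homeomorphism, and $T^{m+1}$ is not simply connected.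

**The way around.** The obstruction used that all of $\gamma_{tk}$, seen modulo $O_x$, is the derivative of $\varphi$. Suppose instead that the third derivative of $g$ modulo $O_x$ is not zero, and let $\gamma_t$ have a large component $R\sum b^{ij}(t)g_{ij}$ inside $O_x$. This component is invisible in $\gamma_t$ and $\gamma_{tt}$ modulo $O_x$, but it contributes $R\sum b^{ij}g_{ijk}$ to $\gamma_{tk}$. For $R$ large this dominates the derivative of the normal part. We thus need two things:

- a free map $g$ whose third derivative modulo $O_x$ is known explicitly;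
- mean-zero loops $b(t)$ and $\eta(x,t)$ for which the resulting vectors are always independent (mean zero, so that $\gamma=\int\gamma_t\,dt$ is periodic in $t$).

From now on $m\ge2$ and $g^0\colon T^m\to\mathbb R^{N_m}$ is free.

## Corrugations with a prescribed third derivative

**Step 9: nested rotating frames.** We want a map $h\colon T^m\to\mathbb R^{m+2}$ with small first and second derivatives whose third derivatives are built from orthonormal vectors at *every* point. An oscillation $\mu^{-3}\cos(\mu x)\,w$ along a line will not do, since its third derivative vanishes at some points. An oscillation around a circle will, and we nest $m+1$ circles.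

Let $w_1,\dots,w_{m+2}$ be an orthonormal basis of $\mathbb R^{m+2}$. For $s\in(\mathbb R/2\pi\mathbb Z)^{m+1}$ put $u_0=w_1$ and, for $a=1,\dots,m+1$,
$$v_a=\cos s_a\,u_{a-1}+\sin s_a\,w_{a+1},\qquad u_a=-\sin s_a\,u_{a-1}+\cos s_a\,w_{a+1}.$$
For each $a$ the pair $(v_a,u_a)$ is a rotation of the pair $(u_{a-1},w_{a+1})$. By induction on $a$, therefore, $v_1,\dots,v_a,u_a,w_{a+2},\dots,w_{m+2}$ is an orthonormal basis. In particular
$$v_1,\dots,v_{m+1},u_{m+1}\quad\text{is an orthonormal basis of }\mathbb R^{m+2}.$$
The vectors $u_a,v_a$ depend only on $s_1,\dots,s_a$. Also $\partial_{s_a}u_a=-v_a$ and $\partial_{s_a}v_a=u_a$, so $\partial_{s_a}^3u_a=v_a$. (For $a=1$: $u_1=-\sin s_1w_1+\cos s_1w_2$, with third derivative $\cos s_1w_1+\sin s_1w_2=v_1$.)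

**Step 10: inserting frequencies.** Let $\lambda_a=e_a\in\mathbb Z^m$ for $a\le m$ and $\lambda_{m+1}=-(e_1+\dots+e_m)$. For an integer $\mu\ge1$ let $\mu_a=\mu^a$, $s_a(x)=\mu_a\,\lambda_a\cdot x$, and
$$h(x)=\sum_{a=1}^{m+1}\mu_a^{-3}\,u_a\big(s_1(x),\dots,s_a(x)\big),\qquad h\colon T^m\to\mathbb R^{m+2}.$$
It is defined on the torus since $\mu_a\lambda_a$ is integral. By the chain rule an $r$-th derivative of $u_a(s(x))$ is the sum, over $c_1,\dots,c_r\in\{1,\dots,a\}$, of the terms
$$\mu_{c_1}\cdots\mu_{c_r}\;\lambda_{c_1,i_1}\cdots\lambda_{c_r,i_r}\;\partial_{s_{c_1}}\cdots\partial_{s_{c_r}}u_a ,$$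
and the partial derivatives of $u_a$ are bounded. For $r\le2$ the factor $\mu_a^{-3}\mu_{c_1}\cdots\mu_{c_r}$ is at most $\mu_a^{-1}\le\mu^{-1}$. For $r=3$ every term with $(c_1,c_2,c_3)\ne(a,a,a)$ has factor at most $\mu_{a-1}/\mu_a=\mu^{-1}$, and the remaining term is $\lambda_{a,i}\lambda_{a,j}\lambda_{a,k}v_a$. So, uniformly in $x$,
$$h_i=O(\mu^{-1}),\qquad h_{ij}=O(\mu^{-1}),\qquad h_{ijk}=\sum_{a=1}^{m+1}\lambda_{a,i}\lambda_{a,j}\lambda_{a,k}\,v_a+O(\mu^{-1}).\tag{6}$$

**Step 11: the third derivative of $g$ modulo $O_x$.** Let $g=(g^0,h)\colon T^m\to\mathbb R^{N_m}\times\mathbb R^{m+2}=\mathbb R^{N_{m+1}}$. It is free because $g^0$ is, so its osculating space $O_x$ has dimension $N_m$. We identify $\mathbb R^{N_{m+1}}/O_x$ with $\mathbb R^{m+2}$. Since $g^0_i,g^0_{ij}$ form a basis of $\mathbb R^{N_m}$, there is a unique linear map $\mathcal H_x\colon\mathbb R^{N_m}\to\mathbb R^{m+2}$ with $\mathcal H_x(g^0_i)=h_i$ and $\mathcal H_x(g^0_{ij})=h_{ij}$. Put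
$$\pi_x(a,c)=c-\mathcal H_x(a).$$
This is a surjection onto $\mathbb R^{m+2}$. Its kernel has dimension $N_m$ and contains all $g_i,g_{ij}$, so the kernel is $O_x$. Write $g^0_{ijk}=\sum_lc^l_{ijk}g^0_l+\sum_{l\le r}c^{lr}_{ijk}g^0_{lr}$. The coefficients are smooth on $T^m$, hence bounded, and do not depend on $\mu$. By (6),
$$A_{ijk}:=\pi_x(g_{ijk})=h_{ijk}-\sum_lc^l_{ijk}h_l-\sum_{l\le r}c^{lr}_{ijk}h_{lr}=\sum_{a=1}^{m+1}\lambda_{a,i}\lambda_{a,j}\lambda_{a,k}\,v_a+O(\mu^{-1}).\tag{7}$$

## Mean-zero loops of quadratic forms

**Step 12: the loop $b(t)$.** We look for symmetric matrices $b(t)$ of mean zero such that the $m$ vectors $\sum b^{ij}A_{ijk}$ are independent for every $t$. Let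
$$\beta_a(t)=\cos\Big(t+\frac{\pi a}{m+1}\Big),\qquad a=1,\dots,m+1 .$$
The zeros of $\beta_a$ are $t\equiv\frac\pi2-\frac{\pi a}{m+1}\pmod\pi$, and these classes are distinct. So for each $t$ *at most one* $\beta_a(t)$ vanishes. Let $b(t)$ be the symmetric $m\times m$ matrix with
$$b^{ii}=\beta_i,\qquad b^{ij}=\frac{\beta_{m+1}-\sum_{l\le m}\beta_l}{m(m-1)}\quad(i\ne j).$$
This uses $m\ge2$. For $a\le m$ we get $\sum_{i,j}b^{ij}\lambda_{a,i}\lambda_{a,j}=b^{aa}=\beta_a$. For $a=m+1$ the sum of all entries of $b$ is $\beta_{m+1}$. Hence
$$\sum_{i,j}b^{ij}\lambda_{a,i}\lambda_{a,j}=\beta_a\quad(1\le a\le m+1),\qquad\int_0^{2\pi}b\,dt=0 .\tag{8}$$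
By (7) and (8),
$$T_k:=\sum_{i,j}b^{ij}(t)A_{ijk}=T^0_k+O(\mu^{-1}),\qquad T^0_k=\beta_kv_k-\beta_{m+1}v_{m+1}\quad(k=1,\dots,m).\tag{9}$$

*Why $m+1$ covectors.* With only $\lambda_1,\dots,\lambda_m$ one would get $T^0_k=\beta_kv_k$, which vanishes at the zeros that a mean-zero $\beta_k$ must have. The extra term $-\beta_{m+1}v_{m+1}$ takes over there. For $m=1$ this rescue is not available: $b$ is a scalar, $T_1=b(t)A_{111}$, and it vanishes where $b$ does. This is why $n=2$ was treated separately.

**Step 13: independence, and a basis of the complement.** Suppose $\sum_kc_kT^0_k=0$. Then $c_k\beta_k=0$ for all $k\le m$, and $(\sum_kc_k)\beta_{m+1}=0$. If no $\beta_k$ with $k\le m$ vanishes, then $c=0$. If $\beta_k=0$ for one $k\le m$, all other $\beta$'s are nonzero, so $c_l=0$ for $l\ne k$. Then $c_k\beta_{m+1}=0$ gives $c_k=0$. So the $T^0_k$ are independent for all $t$. This argument uses only that the $v_a$ are independent.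

Let
$$z=\sum_{a=1}^{m+1}z_av_a,\qquad z_a=\prod_{c\ne a}\beta_c .$$
Since at most one $\beta_c$ vanishes, some $z_a\ne0$, so $z\ne0$. Moreover $\langle z,T^0_k\rangle=z_k\beta_k-z_{m+1}\beta_{m+1}=0$, since both terms equal $\prod_c\beta_c$. With $u:=u_{m+1}$, which is orthogonal to all $v_a$, the pair $u,z$ is an orthogonal basis of the two-dimensional complement of $\mathrm{span}(T^0_k)$ in $\mathbb R^{m+2}$.

**Step 14: the normal loop $\eta$.** We need a mean-zero $\eta$ such that $\eta,\eta_t$ complete the $T_k$ to a basis. A fast rotation in the plane of $u$ and $z$ does it. Let $Z(t)=|z|^2=\sum_az_a(t)^2>0$, fix an integer $K>m$ with $K>\max_t|Z'|/Z$, and set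
$$\eta(x,t)=\cos(Kt)\,u+\sin(Kt)\,z .$$
Each $z_a$ is a trigonometric polynomial in $t$ of degree at most $m<K$, so $\int_0^{2\pi}\eta\,dt=0$.

Now $\eta_t=-K\sin(Kt)\,u+K\cos(Kt)\,z+\sin(Kt)\,z_t$, where $\langle z_t,u\rangle=0$ and $\langle z_t,z\rangle=Z'/2$. In the orthonormal basis $u,z/|z|$ of $\mathrm{span}(T^0_k)^\perp$, the projections of $\eta$ and $\eta_t$ have components
$$\big(\cos Kt,\ |z|\sin Kt\big),\qquad\Big(-K\sin Kt,\ K|z|\cos Kt+\sin Kt\,\frac{Z'}{2|z|}\Big).$$
Therefore
$$|\det(\eta,\eta_t,T^0_1,\dots,T^0_m)|=\mathrm{vol}(T^0_1,\dots,T^0_m)\,|z|\,\Big(K+\sin Kt\cos Kt\,\frac{Z'}{2Z}\Big)\ge\mathrm{const}>0 .\tag{10}$$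
Indeed $v_1,\dots,v_{m+1},u$ are orthonormal, so the right side depends on $t$ only, and it is positive by the choice of $K$. The constant does not depend on $x$ or $\mu$. Since $\eta,\eta_t,T_k^0$ are bounded independently of $\mu$, (9) and (10) show that for $\mu$ large, and now fixed,
$$\det(\eta,\eta_t,T_1,\dots,T_m)\ne0\qquad\text{for all }(x,t)\in T^m\times S^1.\tag{11}$$

## From $T^m$ to $T^{m+1}$

**Step 15: the loop $\gamma$ and the end of the induction.** We assemble $b$ and $\eta$ as planned and check (5). For $R>0$ let
$$B(x,t)=R\sum_{i,j}b^{ij}(t)\,g_{ij}(x)+(0,\eta(x,t)),\qquad\gamma(x,t)=\int_0^tB(x,t')\,dt'.$$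
Since $b$ and $\eta$ have mean zero in $t$, $\gamma$ is a smooth map on $T^m\times S^1$, and $\gamma_t=B$. As $g_{ij}\in O_x=\ker\pi_x$,
$$\pi_x(\gamma_t)=\eta,\qquad\pi_x(\gamma_{tt})=\eta_t,\qquad\pi_x(\gamma_{tk})=R\,T_k+\eta_k .$$
In the last formula $\pi_x$ is applied to the vector $\partial_kB=R\sum b^{ij}g_{ijk}+(0,\eta_k)$. Now
$$\det(\eta,\eta_t,RT_1+\eta_1,\dots,RT_m+\eta_m)=R^m\big(\det(\eta,\eta_t,T_1,\dots,T_m)+O(R^{-1})\big),$$
where $\mu$ is fixed and the error is uniform by compactness. By (11) this is nowhere zero for a suitable large $R$, which we fix. So $\gamma_t,\gamma_{tt},\gamma_{tk}$ map to a basis of $\mathbb R^{m+2}$ under $\pi_x$, while $g_i,g_{ij}$ form a basis of $\ker\pi_x$. Hence (5) is a basis at each $(x,t)$, and Lemma 3 gives a free map $f=g+\varepsilon\gamma\colon T^{m+1}\to\mathbb R^{N_{m+1}}$.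

The parameters are chosen in the order $K,\mu,R,\varepsilon$. Together with the case $n=2$ this proves Theorem 1. $\blacksquare$

## Embeddings, trigonometric polynomials, and induced metrics

**Corollary 5.** Let $n\ge1$. $T^n$ admits a free map to $\mathbb R^q$ if and only if $q\ge\frac{n(n+3)}2$. For all such $q$ the map can be chosen to be an embedding whose components are trigonometric polynomials.

*Proof.* Necessity holds because $N_n$ independent vectors are required. For $n=1$ use the round circle in $\mathbb R^2\subset\mathbb R^q$. Let $n\ge2$. Composing the map of Theorem 1 with $\mathbb R^{N_n}\subset\mathbb R^q$ gives a free map to $\mathbb R^q$. We have $N_n\ge2n+1$, since this says $n^2-n\ge2$. So embeddings are dense in $C^\infty(T^n,\mathbb R^q)$ by Whitney's theorem. Freeness and being an embedding are open conditions in the $C^2$ topology on a compact manifold. So first approximate by an embedding that is still free. Then approximate that embedding in $C^2$ by trigonometric polynomials, for instance by partial sums of its Fourier series, which converge uniformly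 with all derivatives. $\square$

**Corollary 6.** For $n\ge2$ there is a nonempty $C^\infty$-open set of Riemannian metrics on $T^n$ admitting free isometric $C^\infty$ immersions into $\mathbb R^{s_n+n}$.

*Proof.* We use Nash's implicit function theorem (J. Nash, Ann. of Math. 63 (1956); Gromov, *Partial Differential Relations*, §2.3): near a free map of a compact manifold, all $C^\infty$-small changes of the induced metric are realized by maps $C^\infty$-close to it, hence free. Apply this to the map of Theorem 1; the metrics obtained fill a $C^\infty$-neighborhood of its induced metric. $\square$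

## Jets, principal subspaces, ample relations

The same loops prove a statement about products $M\times S^1$. There the corrugation is replaced by a cited theorem, for which we need some language. Theorem 1 does not depend on it.

**Definition 3 (jets and holonomic sections).** $J^r(M,\mathbb R^q)$ is the bundle over $M$ of $r$-jets (Taylor polynomials of order $r$) of maps $M\to\mathbb R^q$. A section is *holonomic* if it is $j^rg$ for a map $g$. The fibre of $J^r\to J^{r-1}$ is an affine space modeled on the symmetric $r$-linear maps $T_xM\times\dots\times T_xM\to\mathbb R^q$. *Example:* for $M=\mathbb R$, $r=1$, $q=1$, a section is a pair of functions $(y(x),p(x))$, and it is holonomic exactly when $p=y'$.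

**Definition 4 (ample relation).** A *principal subspace* in a fibre of $J^r\to J^{r-1}$ is $P=\{A+\lambda^r\otimes v:v\in\mathbb R^q\}$ with $\lambda\ne0$ a covector, where $\lambda^r\otimes v$ is the map $(\xi_1,\dots,\xi_r)\mapsto\lambda(\xi_1)\cdots\lambda(\xi_r)v$. An open set $\mathcal R\subset J^r$ is *ample* if for every principal subspace $P$ every path component of $\mathcal R\cap P$ has convex hull $P$ (vacuous if $\mathcal R\cap P=\emptyset$). *Example:* for immersions $M^m\to\mathbb R^q$ ($r=1$), take a basis of $T_xM$ with $\lambda(\xi_1)=1$ and $\lambda(\xi_i)=0$ for $i>1$. Only the image of $\xi_1$ varies in $P$. If $P$ contains an injective jet, the forbidden set is an affine subspace of dimension $m-1$. For $q>m$ it has codimension at least $2$ and the relation is ample. For $q=m$ it is a hyperplane, the complement consists of two half-spaces, and the relation is not ample.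

**(CI)** (Gromov, *Partial Differential Relations*, §2.4; Spring, *Convex Integration Theory*.) Let $\mathcal R\subset J^r(M,\mathbb R^q)$ be open and ample. Then every section of $\mathcal R$ whose projection to $J^{r-1}$ is holonomic is homotopic through sections of $\mathcal R$ to a holonomic section.

We also use a textbook fact about bundles over an $m$-manifold: *a stably trivial real vector bundle $E$ of rank $r>m$ is trivial.* If $E\oplus\mathbb R^k$ is trivial, then by induction on $k$ it is enough to treat $k=1$. In that case $E$ is the orthogonal complement of a nowhere zero section of a trivial bundle of rank $r+1$, so it is the pullback of $TS^r$ by a map to $S^r$. That map is null-homotopic because $r>m$.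

## Products of parallelizable manifolds with a circle

> **Theorem 7.** For every closed parallelizable manifold $M$ of dimension $m\ge1$, the product $M\times S^1$ admits a free map into $\mathbb R^{N_{m+1}}$, the minimal possible dimension.

For example, since closed orientable $3$-manifolds $Y^3$ are parallelizable, $Y^3\times S^1$ has a free map to $\mathbb R^{14}$.

*Proof.* For $m=1$, $M$ is a disjoint union of circles, and the case $n=2$ of Theorem 1 applies on each component of $M\times S^1$. Let $m\ge2$ and $q=N_{m+1}=N_m+m+2$. Let $X_1,\dots,X_m$ be a global frame of $TM$ with dual coframe $\omega_1,\dots,\omega_m$.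

**Step A: a free map $g_1\colon M\to\mathbb R^q$.** This step supplies the two-jet on which a formal solution will be built. The free relation in $J^2$ is open. It is ample: take a basis of $T_xM$ with $\lambda(\xi_1)=1$ and $\lambda(\xi_i)=0$ for $i>1$. In a principal subspace only the second derivative in the direction $(\xi_1,\xi_1)$ varies, by $v$. If the other $N_m-1$ vectors are dependent, the intersection with the relation is empty. Otherwise the forbidden set for $v$ is an affine subspace of dimension $N_m-1$, of codimension $q-N_m+1=m+3\ge2$. Its complement is path connected with full convex hull.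

Now start with an immersion $M\to\mathbb R^q$; it exists by Whitney's theorem, as $q\ge2m$. Its normal bundle $\nu$ satisfies $TM\oplus\nu$ trivial with $TM$ trivial, and it has rank $q-m=s_m+m+2>m$, so $\nu$ is trivial. The bundle $S^2TM$ is trivial of rank $s_m\le q-m$, so there is a monomorphism $S^2TM\to\nu$. A two-jet with injective first derivative is free exactly when the normal part of its second derivative is injective on $S^2T_xM$. Keep the one-jet of the immersion, and change its second derivative by a symmetric bilinear $\nu$-valued form so that the normal part becomes this monomorphism. The result is a section of the free relation over a holonomic one-jet, and (CI) yields a free $g_1$.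

**Step B: a relation on three-jets.** We encode the independence of the vectors $T_k$ as a differential relation. For a three-jet with free two-jet let $O_x$, $B_x=\mathbb R^q/O_x$ (of rank $m+2$) and $C$ be as in Definition 2. With $b(t)$ from Step 12 let
$$b_t=\sum_{i,j}b^{ij}(t)\,X_i\otimes X_j,\qquad C(b_t,\xi)=\sum_{i,j}b^{ij}(t)\,C(X_i,X_j,\xi).$$
Let $\mathcal R\subset J^3(M,\mathbb R^q)$ be the set of three-jets with free two-jet such that $C(b_t,\cdot)\colon T_xM\to B_x$ is injective for all $t\in S^1$. It is open, because injectivity is open and $S^1$ is compact.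

**Step C: $\mathcal R$ is ample.** Consider a principal subspace $P=\{A+\lambda^3\otimes v\}$ with $\mathcal R\cap P\ne\emptyset$. The two-jet is fixed and free, and on $P$ the map $C(b_t,\cdot)$ is
$$T_t+s(t)\,\lambda\otimes\bar v,\qquad s(t)=\sum_{i,j}b^{ij}(t)\lambda(X_i)\lambda(X_j),$$
with $T_t$ fixed and $\bar v\in B_x$ the class of $v$. As some $\bar v$ makes this injective for all $t$, the restriction $T_t|_{\ker\lambda}$ is injective for all $t$, and $T_t$ is injective whenever $s(t)=0$. Take $\xi$ with $\lambda(\xi)=1$. If $\bar v$ is forbidden, then for some $t$ with $s(t)\ne0$ there is a kernel vector. It does not lie in $\ker\lambda$, so it may be scaled to $\xi+\zeta'$ with $\zeta'\in\ker\lambda$. Then $T_t\xi+T_t\zeta'+s(t)\bar v=0$. Putting $\zeta=-\zeta'/s(t)$, and conversely, the forbidden set is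
$$Y=\Big\{-\frac{T_t\xi}{s(t)}+T_t\zeta:\ s(t)\ne0,\ \zeta\in\ker\lambda\Big\}.$$
It is the image of a smooth map $F\colon W\to B_x\cong\mathbb R^{m+2}$, where $W=\{t:s(t)\ne0\}\times\ker\lambda$ has dimension $1+(m-1)=m$. So $Y$ has measure zero. It is closed, since $\mathcal R$ is open.

*Convex hull.* Given $y\in B_x$, the set $Y\cup(2y-Y)$ has measure zero. Choose $p$ outside it. Then $p$ and $2y-p$ are both outside $Y$ and have midpoint $y$.

*Path connectedness.* Let $p,p'\notin Y$. If a segment $[p,c]$ meets $Y$, then $p+\tau(c-p)=F(w)$ for some $w\in W$ and $\tau\in(0,1]$; here $\tau\ne0$ since $p\notin Y$. So $c$ is in the image of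
$$(w,\tau)\mapsto p+\frac{F(w)-p}\tau,\qquad(w,\tau)\in W\times(0,1],$$
a smooth map from an $(m+1)$-dimensional manifold with boundary to $\mathbb R^{m+2}$. This image has measure zero, and the same holds for $p'$. For any $c$ outside both images, the path $p\to c\to p'$ avoids $Y$.

So $B_x\setminus Y$ is path connected with convex hull $B_x$. Its preimage under $\mathbb R^q\to B_x$, which is $\mathcal R\cap P$ in terms of $v$, is path connected with convex hull $\mathbb R^q$. Hence $\mathcal R$ is ample.

**Step D: a formal solution over $j^2g_1$, and the map $g$.** For $g_1$ the bundle $O\cong TM\oplus S^2TM$ is trivial, so $B$ is stably trivial of rank $m+2>m$, hence trivial. Let $v_1,\dots,v_{m+2}$ be a frame of $B$, put $\omega_{m+1}=-\sum_{i\le m}\omega_i$, and let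
$$C=\sum_{a=1}^{m+1}\omega_a^3\otimes v_a .$$
In the frame $X_i$ the components of $\omega_a$ are those of $\lambda_a$. So by (8)
$$C(b_t,X_k)=\beta_kv_k-\beta_{m+1}v_{m+1},$$
and these are independent for all $t$ by Step 13. Every such $C$ lifts to a third derivative with values in $\mathbb R^q$, for instance through $B\cong O^\perp$. So we have a section of $\mathcal R$ over the holonomic section $j^2g_1$. By (CI) there is $g\colon M\to\mathbb R^q$ with $j^3g\in\mathcal R$, homotopic through sections of $\mathcal R$ to the formal section.

**Step E: the normal loop.** We need the analogue of $\eta$, and for this a trivialization of the plane in which it rotates. From now on $O_x,B_x,C$ are those of $g$. Let $T_k(x,t)=C(b_t,X_k)$, identify $B$ with $O^\perp$, and let $W_{x,t}\subset B_x$ be the orthogonal complement of $\mathrm{span}(T_k)$. This is a rank-two bundle over $M\times S^1$, isomorphic to $B/\mathrm{span}(T_k)$. Along the homotopy in $\mathcal R$ the spaces $O_x$ keep rank $N_m$ and the $T_k$ stay independent, so the quotients $B/\mathrm{span}(T_k)$ form a rank-two bundle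 over $M\times S^1\times[0,1]$. Hence $W$ is isomorphic to the quotient bundle of the formal solution. That bundle is trivial: in the metric making $v_1,\dots,v_{m+2}$ orthonormal, the complement of $\mathrm{span}(T_k)$ has the frame $v_{m+2}$, $z=\sum_{a\le m+1}z_av_a$ of Step 13. Therefore $W$ is trivial. Approximating a continuous frame by a smooth one and orthonormalizing, we get a smooth orthonormal frame $w_1,w_2$ of $W$ over $M\times S^1$. Put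
$$\eta^0=\cos(Kt)\,w_1+\sin(Kt)\,w_2,\qquad\bar\eta(x)=\frac1{2\pi}\int_0^{2\pi}\eta^0\,dt,\qquad\eta=\eta^0-\bar\eta ,$$
for an integer $K\ge1$. Since $B_x$ does not depend on $t$, all of these have values in $B_x$, and $\int_0^{2\pi}\eta\,dt=0$. Integrating by parts, for example $\int_0^{2\pi}\cos(Kt)w_1\,dt=-\frac1K\int_0^{2\pi}\sin(Kt)\,\partial_tw_1\,dt$, we find $\bar\eta=O(1/K)$. Also $\eta_t=K\big(-\sin(Kt)\,w_1+\cos(Kt)\,w_2\big)+O(1)$. Since $w_1,w_2$ are orthonormal and orthogonal to the $T_k$,
$$|\det(\eta,\eta_t,T_1,\dots,T_m)|=K\,\mathrm{vol}(T_1,\dots,T_m)\,\big(1+O(1/K)\big).$$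
Here $\mathrm{vol}(T_1,\dots,T_m)$ is bounded below by compactness. So the determinant is nowhere zero for a suitable large $K$, which we fix.

**Step F: the tube.** We finish as in Step 15, in the frame $X_1,\dots,X_m,\partial_t$. Let
$$\gamma_t=R\sum_{i,j}b^{ij}(t)\,X_iX_jg+\eta,\qquad\gamma=\int_0^t\gamma_t\,dt' .$$
The right side of the first formula has mean zero in $t$, so $\gamma$ is smooth on $M\times S^1$. Modulo $O_x$, the vectors $\gamma_t,\gamma_{tt},X_k\gamma_t$ are
$$\eta,\qquad\eta_t,\qquad RT_k+(X_k\eta\bmod O_x),$$
because $X_kX_iX_jg\equiv C(X_i,X_j,X_k)$. Their determinant in $B_x$ is $R^m\big(\det(\eta,\eta_t,T_1,\dots,T_m)+O(R^{-1})\big)$, nowhere zero for a suitable large $R$. So the vectors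
$$X_ig,\quad X_iX_jg\ (i\le j),\quad\gamma_t,\quad\gamma_{tt},\quad X_k\gamma_t$$
form a basis of $\mathbb R^q$ at each point of $M\times S^1$. For $f=g+\varepsilon\gamma$ we have $X_if=X_ig+O(\varepsilon)$, $X_iX_jf=X_iX_jg+O(\varepsilon)$, $\partial_tf=\varepsilon\gamma_t$, $\partial_t^2f=\varepsilon\gamma_{tt}$ and $X_k\partial_tf=\varepsilon X_k\gamma_t$. As in Lemma 3, these are independent for small $\varepsilon>0$. By the frame criterion after Definition 1, $f\colon M\times S^1\to\mathbb R^{N_{m+1}}$ is free. $\blacksquare$
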